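\title{A bounded smooth potential whose Schr\"odinger propagator has no continuous kernel}

\begin{abstract}
We disprove, in every dimension, the conjecture that $e^{-itH}$, $H=-\frac12\Delta+V$, has a jointly continuous integral kernel for all $t>0$ whenever $V$ is locally of Kato class and subquadratic in an averaged sense. The counterexample $V(x)=(1+\cos(2x_1^2/T))/\ln(2+x_1^2)$ is smooth, bounded and nonnegative; it reflects all high momenta so that they return to the origin in phase at time $T$. A superposition of such potentials makes the kernel unbounded on every open set at every positive rational time. In dimension one the method also gives a positive result: the kernel is jointly continuous if $\int |V(x)|(1+|x|)^{-1}dx<\infty$ and $V_-$ is of Kato class, and this condition is sharp among monotone pointwise bounds on $|V|$. Both directions rest on an exact evaluation of the time integrals in the Dyson series.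
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\nu\ge1$ and let $H=-\frac12\Delta+V$ act on $L^2(\mathbb R^\nu)$, with a real potential $V=V_+-V_-$, $V_\pm\ge0$. The unitary group $e^{-itH}$ solves the Schr\"odinger equation $i\partial_tu=Hu$. For $V=0$ and $t>0$ it is given by the smooth function
\begin{equation}\label{eq:free}
(2\pi it)^{-\nu/2}\,e^{i|x-y|^2/2t},
\end{equation}
so a point mass at $y$ spreads at once over all of space and leaves no singularity behind. We ask which potentials preserve this property.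

The function \eqref{eq:free} has constant modulus and cannot be integrated against a general $L^2$ function, so kernels are understood in a weak sense. A bounded operator $A$ on $L^2(\mathbb R^\nu)$ is a \emph{weak integral operator} with \emph{kernel} $A(x,y)$, a locally integrable function, if
\[
\langle f,Ag\rangle=\iint\overline{f(x)}\,A(x,y)\,g(y)\,dx\,dy\qquad\text{for all } f,g\in C_0^\infty(\mathbb R^\nu).
\]
Inner products are linear in the second slot.

Local singularities of $V$ are measured by the Kato class. Put $g_\nu(x)=|x|^{2-\nu}$ for $\nu\ge3$, $g_2(x)=\ln(|x|^{-1})$ and $g_1(x)=1$; for $\nu\ge2$ this is the fundamental solution of the Laplacian up to a constant factor. A measurable function $V$ lies in $K_\nu$ if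
\[
\lim_{\alpha\downarrow0}\sup_x\int_{|x-y|\le\alpha}g_\nu(x-y)|V(y)|\,dy=0\quad(\nu\ge2),\qquad \sup_x\int_{|x-y|\le1}|V(y)|\,dy<\infty\quad(\nu=1).
\]
The $K_\nu$-norm is $\|V\|_{K_\nu}=\sup_x\int_{|x-y|\le1}g_\nu(x-y)|V(y)|\,dy$, and $V\in K_\nu^{\rm loc}$ means that $V\chi_B\in K_\nu$ for every ball $B$. For $V_-\in K_\nu$ and $V_+\in K_\nu^{\rm loc}$, the operator $H$ is the form sum: the self-adjoint operator associated with the closed, lower bounded form $\frac12\|\nabla u\|_2^2+\int V|u|^2$ on $\{u\in H^1:\int V_+|u|^2<\infty\}$. For bounded $V$ this is the operator sum on the domain $H^2(\mathbb R^\nu)$. The following conjecture is posed in \cite{SS}.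

\begin{quote}
\textbf{Conjecture.} Let $V_-\in K_\nu$ and $V_+\in K_\nu^{\rm loc}$, and let $(1+|x|^2)^{-1}V_+$ lie in the closure of $C_0^\infty$ in $K_\nu$-norm. Then for all $t>0$, $e^{-itH}$ is a weak integral operator with jointly continuous kernel.
\end{quote}

The last hypothesis says that $V_+=o(|x|^2)$ on average. Indeed, if $W$ is in the closure and $\varphi\in C_0^\infty$, then $\int_{|x-y|\le1}g_\nu(x-y)|W(y)|\,dy\le\|W-\varphi\|_{K_\nu}$ for $x$ far from the support of $\varphi$, so these averages tend to $0$ at infinity. Some such hypothesis is needed. The harmonic oscillator $V=\frac12\omega^2|x|^2$ has spectrum in $\omega(\mathbb N_0+\nu/2)$, so $e^{-2\pi iH/\omega}=(-1)^\nu I$. The identity is not a weak integral operator: testing with functions of disjoint supports forces its kernel to vanish off the diagonal, hence almost everywhere. The classical reason is that all orbits, however fast, close up at the common time $2\pi/\omega$.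

For a subquadratic potential, classical mechanics predicts no such refocusing. Take $\nu=1$ and $0\le V(x)\le\delta x^2+C_\delta$ for every $\delta>0$. A particle of energy $E$ leaving the origin has speed at most $\sqrt{2E}$ and turns only where $V=E$, at distance at least $\sqrt{(E-C_\delta)/\delta}$. Its return time is therefore at least about $1/\sqrt{2\delta}$ for large $E$, and tends to infinity with $E$. If $V$ is bounded, a particle with $E>\sup V$ never turns at all. Singularities of a kernel are carried by high energies, so one would guess that the Conjecture holds, and that bounded potentials are its easiest case.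

\subsection{Results}

The guess is wrong, because a quantum particle is partly reflected by a potential far below its energy.

\begin{theorem}\label{thm:counter}
Let $\nu\ge1$, $T>0$ and
\[
V(x)=\frac{1+\cos(2x_1^2/T)}{\ln(2+x_1^2)},\qquad x\in\mathbb R^\nu .
\]
Then $V\in C^\infty$, $0\le V\le2/\ln2$, and $V$ satisfies all hypotheses of the Conjecture, with $V_-=0$. But $e^{-iTH}$ has no jointly continuous kernel, and not even one that is essentially bounded near $(0,0)$.
\end{theorem}

\begin{theorem}\label{thm:rational}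
For every $\nu\ge1$ there is a bounded continuous $V\ge0$, depending only on $x_1$ and tending to $0$ as $|x_1|\to\infty$, that satisfies the hypotheses of the Conjecture and has the following property. For every $t\in\mathbb Q\cap(0,\infty)$ and every nonempty open set $O\subset\mathbb R^\nu\times\mathbb R^\nu$, the operator $e^{-itH}$ has no weak integral kernel that is essentially bounded on $O$.
\end{theorem}

Both theorems come from one statement in dimension one. To formulate it without assuming that a kernel exists, we use a property of the operator itself.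

\begin{definition}\label{def:LB}
A bounded operator $U$ on $L^2(\mathbb R^\nu)$ is \emph{(LB) at $(x_0,y_0)$}, with constant $C$, if there is $r>0$ such that $|\langle\varphi,U\psi\rangle|\le C\|\varphi\|_1\|\psi\|_1$ for all $\varphi\in C_0^\infty(B(x_0,r))$ and $\psi\in C_0^\infty(B(y_0,r))$.
\end{definition}

If $U$ is a weak integral operator whose kernel is bounded by $C$ almost everywhere on $B(x_0,r)\times B(y_0,r)$, then $U$ is (LB) at $(x_0,y_0)$ with constant $C$. In particular an operator with continuous kernel is (LB) at every point.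

Let $w:[0,\infty)\to(0,\infty)$ be nonincreasing with
\begin{equation}\label{eq:w}
w(r)\to0\quad(r\to\infty),\qquad\int_1^\infty\frac{w(r)}r\,dr=\infty .
\end{equation}
Let $(a_j,T_j)\in\mathbb R\times(0,\infty)$ be finitely or countably many distinct pairs, let $c_j>0$ with $\sum_jc_j=1$, and put
\begin{equation}\label{eq:v}
v(x)=w(|x|)\sum_jc_j\Big(1+\cos\frac{2(x-a_j)^2}{T_j}\Big),\qquad x\in\mathbb R,
\end{equation}
so that $0\le v(x)\le2w(|x|)$.

\begin{theorem}\label{thm:resonance}
Let $h=-\frac12\frac{d^2}{dx^2}+v$ on $L^2(\mathbb R)$. For every $j$ and every $(x_0,y_0)$ with $x_0+y_0=2a_j$, the operator $e^{-iT_jh}$ is not (LB) at $(x_0,y_0)$.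
\end{theorem}

The divergence condition in \eqref{eq:w} cannot be weakened. In the next theorem $V_\pm=\max(\pm V,0)$.

\begin{theorem}\label{thm:positive}
Let $V\in L^1_{\rm loc}(\mathbb R)$ be real with $V_-\in K_1$ and
\begin{equation}\label{eq:moment}
\int_{\mathbb R}\frac{|V(x)|}{1+|x|}\,dx<\infty .
\end{equation}
Then for all $t>0$, $e^{-itH}$ is a weak integral operator with kernel jointly continuous in $(t,x,y)\in(0,\infty)\times\mathbb R^2$.
\end{theorem}

\begin{corollary}\label{cor:dichotomy}
Let $\nu=1$ and let $w>0$ be nonincreasing on $[0,\infty)$. Then $e^{-itH}$ has a jointly continuous kernel for all $t>0$ and all real measurable $V$ with $|V(x)|\le w(|x|)$ if and only if $\int_1^\infty w(r)\,dr/r<\infty$. When the integral diverges, a counterexample with $V\ge0$ exists for each prescribed time $T>0$.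
\end{corollary}

For example, with $\gamma>0$ and $V(x)=(1+\cos(2x^2/T))/(\ln(2+x^2))^\gamma$ on the line, $e^{-iTH}$ has a continuous kernel for $\gamma>1$ and does not for $\gamma\le1$.

\begin{remark}\label{rem:class}
All potentials in Theorem~\ref{thm:positive} and Corollary~\ref{cor:dichotomy} satisfy the hypotheses of the Conjecture for $\nu=1$. Indeed $K_1^{\rm loc}=L^1_{\rm loc}$; the function $(1+x^2)^{-1}V_+$ is integrable, by \eqref{eq:moment} or because $V$ is bounded; and $C_0^\infty$ is dense in $L^1$ while $\|\cdot\|_{K_1}\le\|\cdot\|_1$. So for $\nu=1$ condition \eqref{eq:moment} is the sharp replacement for the growth hypothesis of the Conjecture among monotone pointwise bounds on $|V|$.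
\end{remark}

We make no claim about almost every $t$, nor about potentials that decay in all directions when $\nu\ge2$.

Section~\ref{sec:idea} shows the mechanism on the first-order term. Section~\ref{sec:kernel} expands the kernel at complex time in dimension one. Theorem~\ref{thm:resonance} is proved in Section~\ref{sec:resonance}, Theorems~\ref{thm:counter} and \ref{thm:rational} in Section~\ref{sec:dimensions}, and Theorem~\ref{thm:positive} with Corollary~\ref{cor:dichotomy} in Section~\ref{sec:positive}.

\section{One reflection, computed by hand}\label{sec:idea}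

This section is formal, and nothing in it is used later. Let $\nu=1$, $h_0=-\frac12\frac{d^2}{dx^2}$, $h=h_0+v$, and expand
\[
e^{-iTh}=e^{-iTh_0}-i\int_0^Te^{-i(T-s)h_0}\,v\,e^{-ish_0}\,ds+\cdots .
\]
By \eqref{eq:free}, the kernel of the first-order term at $(x,y)=(0,0)$ is
\[
D_1=-\frac1{2\pi}\int_{\mathbb R}v(z)\int_0^T\exp\Big(\frac{iz^2}{2}\Big(\frac1s+\frac1{T-s}\Big)\Big)\frac{ds}{\sqrt{s(T-s)}}\,dz .
\]
It sums over paths that run from $0$ to $z$ in time $s$, scatter once, and return in time $T-s$. Substitute $s=T\sin^2(\phi/2)$, so that $ds/\sqrt{s(T-s)}=d\phi$ and $\frac1s+\frac1{T-s}=4/(T\sin^2\phi)$, and then $\eta=\cot\phi$. The inner integral becomes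
\[
\int_0^\pi\exp\Big(\frac{2iz^2}{T\sin^2\phi}\Big)d\phi=e^{2iz^2/T}\int_{\mathbb R}\frac{e^{2iz^2\eta^2/T}}{1+\eta^2}\,d\eta .
\]
For large $|z|$ only the stationary point $\eta=0$, that is $s=T/2$, matters, and the Fresnel integral $\int_{\mathbb R}e^{i\lambda\eta^2}d\eta=(\pi i/\lambda)^{1/2}$ with $\lambda=2z^2/T$ gives
\begin{equation}\label{eq:born}
D_1\approx-\Big(\frac{iT}{2\pi}\Big)^{1/2}\int_{|z|\ge1}v(z)\,e^{2iz^2/T}\,\frac{dz}{2|z|}.
\end{equation}
The phase $2z^2/T$ is the action of the free path of length $2|z|$ traveled in time $T$.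

Both halves of the paper can be read off \eqref{eq:born}. If $\int|v|/(1+|z|)\,dz<\infty$, the integral converges absolutely; this suggests Theorem~\ref{thm:positive}. If $v(z)=w(|z|)$ with $w$ as in \eqref{eq:w}, the integral is not absolutely convergent, but the oscillation makes it converge. To destroy the cancellation we put the conjugate phase into the potential. For $v(z)=w(|z|)(1+\cos(2z^2/T))$,
\[
v(z)\,e^{2iz^2/T}=w(|z|)\Big(e^{2iz^2/T}+\tfrac12e^{4iz^2/T}+\tfrac12\Big).
\]
The first two terms give convergent integrals, and the third gives $\frac12\int_1^\infty w(r)\,dr/r=\infty$. The summand $1$ in $1+\cos$ serves only to make $v\ge0$.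

In physical terms, near a point $z>0$ the function $\cos(2x^2/T)$ looks periodic with wave number $4z/T$. A periodic potential of wave number $2p$ couples $e^{ipx}$ to $e^{-ipx}$ (Bragg reflection), so momentum $p$ is reflected near $z=pT/2$, and the round trip takes time $2z/p=T$ whatever $p$ is. The potential acts as a weak mirror that imitates the common period of the oscillator. The reflected amplitudes $\sim w/p$ add in phase, to $\int w\,dp/p=\infty$. For a path from $y_0$ to $x_0$ through a distant point $z$ the length is $2|z-a|$ with $a=(x_0+y_0)/2$; this explains the shift $a_j$ in \eqref{eq:v} and the line $x_0+y_0=2a_j$ in Theorem~\ref{thm:resonance}.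

Three difficulties separate this computation from a proof.
\begin{enumerate}
\item At real time the terms of the expansion need not have kernels. We pass to the complex time $\tau=\varepsilon+iT$ in $e^{-\tau h}$, where a continuous kernel $k_\tau$ exists, and show that (LB) would keep $k_{\varepsilon+iT}(x_0,y_0)$ bounded as $\varepsilon\downarrow0$ (Lemma~\ref{lem:transfer}).
\item Estimating the $n$-th term by absolute values gives a bound that grows like $\varepsilon^{-(n+1)/2}$. In dimension one the time integrals of all orders can be done exactly (Lemma~\ref{lem:exact}), and this yields bounds uniform in $\varepsilon$ (Lemma~\ref{lem:bounds}).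
\item We cannot bound the higher-order terms uniformly in $\varepsilon$, and they might cancel the first. We show that their sum is at most a \emph{small multiple} of the divergent quantity plus a constant; here $w\to0$ is used.
\end{enumerate}

\section{The kernel at complex time in dimension one}\label{sec:kernel}

Square roots of numbers with positive real part, and their boundary values, are principal. For $\operatorname{Re}\tau\ge0$, $\tau\ne0$, put
\[
P_\tau(L)=(2\pi\tau)^{-1/2}e^{-L^2/2\tau},\qquad |P_\tau(L)|=(2\pi|\tau|)^{-1/2}e^{-L^2\operatorname{Re}\tau/2|\tau|^2}\quad(L\in\mathbb R).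
\]
For $\operatorname{Re}\tau>0$, $P_\tau(x-y)$ is the kernel of $e^{-\tau h_0}$. We work in the closed quadrant
\[
\Sigma=\{\tau\ne0:\ 0\le\arg\tau\le\pi/2\}.
\]

We recall the Dyson expansion. Let $\Delta_n=\{\sigma\in[0,1]^{n+1}:\sigma_0+\dots+\sigma_n=1\}$ with the measure $d\sigma=d\sigma_1\cdots d\sigma_n$, of total mass $1/n!$. If $A$ generates a contraction semigroup $e^{sA}$ and $B$ is bounded, then $A+B$ generates a semigroup and $e^{A+B}=\sum_n\int_{\Delta_n}e^{\sigma_0A}Be^{\sigma_1A}\cdots Be^{\sigma_nA}d\sigma$, with strong integrals and a norm convergent series. Let $H_0=-\frac12\Delta$ on $\mathbb R^\nu$, $V$ real and bounded, $H=H_0+V$ and $\tau\in\Sigma$. By the spectral theorem $-\tau H_0$ generates a contraction semigroup, so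
\begin{equation}\label{eq:dyson}
e^{-\tau H}=\sum_{n\ge0}(-\tau)^n\int_{\Delta_n}e^{-\sigma_0\tau H_0}Ve^{-\sigma_1\tau H_0}\cdots Ve^{-\sigma_n\tau H_0}\,d\sigma .
\end{equation}

\subsection{The time integrals}

For $\nu=1$, the $n$-th term of \eqref{eq:dyson} sums over broken paths $x,z_1,\dots,z_n,y$. For fixed scattering points $z_i$, with legs of lengths $L_0,\dots,L_n\ge0$, the integral over the times spent on the legs is
\[
F_n(\tau;L_0,\dots,L_n)=\tau^n\int_{\Delta_n}\prod_{i=0}^nP_{\sigma_i\tau}(L_i)\,d\sigma\qquad(n\ge1,\ \operatorname{Re}\tau>0).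
\]
It converges absolutely, since $|P_{\sigma\tau}|\le(2\pi\sigma|\tau|)^{-1/2}$ and $\prod_i\sigma_i^{-1/2}$ is integrable on $\Delta_n$. The Laplace transform in $\tau$ turns $P_\tau$ into the kernel of the free resolvent, which in dimension one is a pure exponential of the distance. A product of such exponentials sees only the total length. This is the place where $\nu=1$ is essential.

\begin{lemma}\label{lem:exact}
For $\operatorname{Re}\tau>0$, $F_n$ depends on $L_0,\dots,L_n$ only through $L=L_0+\dots+L_n$, and
\begin{equation}\label{eq:exact}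
F_n=F_n(\tau;L)=\int_0^\infty\frac{r^{n-1}}{(n-1)!}\,P_\tau(L+r)\,dr .
\end{equation}
\end{lemma}

\begin{proof}
Both sides are integrals of functions analytic in $\operatorname{Re}\tau>0$, with majorants that are integrable locally uniformly in $\tau$, so both are analytic and it suffices to take $\tau>0$. With $s_i=\sigma_i\tau$, the left side is the convolution on $(0,\infty)$ of the $n+1$ functions $s\mapsto P_s(L_i)$. For $E>0$ and $\kappa=\sqrt{2E}$ we have $\int_0^\infty e^{-Es}P_s(L)\,ds=\kappa^{-1}e^{-\kappa L}$ for $L\ge0$. So the Laplace transform of the left side is $\prod_i\kappa^{-1}e^{-\kappa L_i}=\kappa^{-n-1}e^{-\kappa L}$. By Tonelli's theorem, that of the right side is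
\[
\int_0^\infty\frac{r^{n-1}}{(n-1)!}\,\kappa^{-1}e^{-\kappa(L+r)}\,dr=\kappa^{-n-1}e^{-\kappa L}.
\]
Two continuous functions on $(0,\infty)$ with the same Laplace transform are equal.
\end{proof}

For $n=1$ and $\tau>0$, $F_1(\tau;L)=\int_L^\infty P_\tau(u)\,du$ is the Gaussian tail, asymptotic to $(\tau/L)P_\tau(L)$. We need this asymptotic, and its analog $|F_n|\lesssim(|\tau|/L)^n|P_\tau(L)|$, uniformly as $\tau$ approaches the imaginary axis. There the integrand of \eqref{eq:exact} loses its decay. Rotating the contour by half the argument of $\tau$ makes the Gaussian factor real again.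

\begin{lemma}\label{lem:bounds}
Let $\tau=|\tau|e^{i\theta}$. For $0\le\theta<\pi/2$ and $L\ge0$,
\begin{equation}\label{eq:rotated}
F_n(\tau;L)=P_\tau(L)\,e^{in\theta/2}\int_0^\infty\frac{r^{n-1}}{(n-1)!}\exp\Big(-\frac{Le^{-i\theta/2}r}{|\tau|}-\frac{r^2}{2|\tau|}\Big)dr .
\end{equation}
The right side is continuous in $(\tau,L)\in\Sigma\times[0,\infty)$, and we take it as the definition of $F_n$ for $\theta=\pi/2$. For $\tau\in\Sigma$, $L\ge0$ and every $\rho\ge0$ with $\rho+L>0$,
\begin{equation}\label{eq:Fn}
|F_n(\tau;L)|\le(2\pi|\tau|)^{-1/2}\,e^{-L^2\operatorname{Re}\tau/2|\tau|^2}\,e^{\rho^2/2|\tau|}\Big(\frac{\sqrt2\,|\tau|}{\sqrt2\,\rho+L}\Big)^n ,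
\end{equation}
and for $L>0$,
\begin{equation}\label{eq:F1}
F_1(\tau;L)=P_\tau(L)\Big(\frac\tau L+E\Big),\qquad|E|\le\frac{2\sqrt2\,|\tau|^2}{L^3}.
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:exact}, $F_n=P_\tau(L)\int_0^\infty\frac{\zeta^{n-1}}{(n-1)!}e^{-L\zeta/\tau-\zeta^2/2\tau}d\zeta$, and the integrand is entire in $\zeta$. For $0\le\arg\zeta\le\theta/2$ the arguments of $\zeta/\tau$ and $\zeta^2/\tau$ lie in $[-\theta,0]$, so $\operatorname{Re}(L\zeta/\tau)\ge0$ and $\operatorname{Re}(\zeta^2/\tau)\ge|\zeta|^2\cos\theta/|\tau|$. Since $\cos\theta>0$, large arcs in this sector contribute nothing in the limit, and Cauchy's theorem moves the contour to $\zeta=e^{i\theta/2}r$. This is \eqref{eq:rotated}. For $|\tau|\le t_1$ its integrand is dominated by $r^{n-1}e^{-r^2/2t_1}$, which gives the continuity.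

For $\theta\le\pi/2$ we have $\operatorname{Re}e^{-i\theta/2}\ge1/\sqrt2$, and $r^2/2\ge\rho r-\rho^2/2$. So the integral in \eqref{eq:rotated} is at most $e^{\rho^2/2|\tau|}\int_0^\infty\frac{r^{n-1}}{(n-1)!}e^{-\beta r}dr=e^{\rho^2/2|\tau|}\beta^{-n}$ with $\beta=(\rho+L/\sqrt2)/|\tau|$. This is \eqref{eq:Fn}.

For \eqref{eq:F1} replace $e^{-r^2/2|\tau|}$ by $1$. The integral becomes $|\tau|e^{i\theta/2}/L$, and multiplication by the prefactor $e^{i\theta/2}$ gives $\tau/L$. Since $|1-e^{-u}|\le u$ for $u\ge0$, the error is at most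
\[
\int_0^\infty\frac{r^2}{2|\tau|}\,e^{-Lr/\sqrt2|\tau|}\,dr=\frac1{|\tau|}\Big(\frac{\sqrt2\,|\tau|}L\Big)^3=\frac{2\sqrt2\,|\tau|^2}{L^3}.\qedhere
\]
\end{proof}

The parameter $\rho$ in \eqref{eq:Fn} is free. The choice $\rho=0$ is economical for long paths and useless for short ones. A large $\rho$ costs the factor $e^{\rho^2/2|\tau|}$ once and gains a small factor at every order.

\subsection{The expansion of the kernel}

For $z=(z_1,\dots,z_n)$ let $\ell_{x,y}(z)=|x-z_1|+|z_1-z_2|+\dots+|z_n-y|$ be the length of the broken path. By the triangle inequality,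
\begin{equation}\label{eq:triangle}
\ell_{x,y}(z)\ge|x-z_i|+|z_i-y|\qquad\text{for every }i.
\end{equation}

\begin{lemma}\label{lem:kernel}
Let $V$ be real and measurable on $\mathbb R$ with $|V|\le M$, and $h=h_0+V$. For $\tau\in\Sigma$ with $\operatorname{Re}\tau>0$, $e^{-\tau h}$ is an integral operator with continuous kernel
\begin{equation}\label{eq:series}
k_\tau(x,y)=P_\tau(x-y)+\sum_{n\ge1}(-1)^n\int_{\mathbb R^n}\prod_{i=1}^nV(z_i)\;F_n\big(\tau;\ell_{x,y}(z)\big)\,dz ,
\end{equation}
where the series converges absolutely and uniformly in $(x,y)$. For $s>0$, $k_s$ is real and symmetric, and $|k_s(x,y)|\le e^{sM}P_s(x-y)$.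
\end{lemma}

\begin{proof}
Put $t'=|\tau|^2/\operatorname{Re}\tau$ and $b=(|\tau|/\operatorname{Re}\tau)^{1/2}$. Then $|P_{\sigma\tau}|=bP_{\sigma t'}$ for $\sigma>0$. With $z_0=x$, $z_{n+1}=y$, the semigroup property of the heat kernel gives
\begin{equation}\label{eq:crude}
|\tau|^n\int_{\Delta_n}\int_{\mathbb R^n}\prod_{i=1}^n|V(z_i)|\prod_{i=0}^n|P_{\sigma_i\tau}(z_i-z_{i+1})|\,dz\,d\sigma\le\frac{M^n|\tau|^nb^{n+1}}{n!}\,P_{t'}(x-y).
\end{equation}
So Fubini's theorem allows us to integrate over $\sigma$ first in the kernel of the $n$-th term of \eqref{eq:dyson}, and Lemma~\ref{lem:exact} gives the $n$-th term of \eqref{eq:series}. Summing \eqref{eq:crude} gives absolute and uniform convergence, with $|k_\tau(x,y)|\le be^{M|\tau|b}P_{t'}(x-y)$. For $\tau=s>0$ we have $b=1$ and $t'=s$, which is the stated bound.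

Each term is continuous in $(x,y)$. Indeed $F_n(\tau;\cdot)$ is continuous, and \eqref{eq:Fn} with $\rho=1$ bounds it by $Ce^{-cL^2}$ with $c>0$. By \eqref{eq:triangle}, $\ell_{x,y}(z)^2\ge\frac1n\sum_i|x-z_i|^2\ge\frac1{2n}\sum_iz_i^2-x^2$, so for $x$ in a bounded set the integrand has a fixed Gaussian majorant in $z$, and dominated convergence applies. For $s>0$ every factor in \eqref{eq:series} is real, and the substitution $(z_1,\dots,z_n)\mapsto(z_n,\dots,z_1)$ exchanges $\ell_{x,y}$ and $\ell_{y,x}$.
\end{proof}

The bound \eqref{eq:crude} is the one that degenerates as $\operatorname{Re}\tau\downarrow0$, since $b\to\infty$. The uniform replacement uses \eqref{eq:Fn}, which depends on the path only through its length. A path is at least as long as the excursion to its farthest point, and all other scattering points lie closer to the origin. The next lemma turns this remark into a one-dimensional integral.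

\begin{lemma}\label{lem:farthest}
Let $V\in L^1_{\rm loc}(\mathbb R)$ and $m(r)=\int_{|z|\le r}|V|$. Let $G\ge0$ on $\mathbb R^n$ and $\Psi\ge0$ on $\mathbb R$ be measurable, with $G(z)\le\Psi(z_i)$ whenever $|z_i|=\max_l|z_l|$. Then
\[
\int_{\mathbb R^n}\prod_{i=1}^n|V(z_i)|\;G(z)\,dz\le n\int_{\mathbb R}|V(u)|\,\Psi(u)\,m(|u|)^{n-1}du .
\]
\end{lemma}

\begin{proof}
The $n$ sets $\{|z_i|=\max_l|z_l|\}$ cover $\mathbb R^n$. On the $i$-th set bound $G$ by $\Psi(z_i)$ and integrate each of the other $n-1$ variables over $[-|z_i|,|z_i|]$.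
\end{proof}

\subsection{From (LB) to a bound at complex time}

We want to test $e^{-iTh}$ against approximate delta functions at $x_0$ and $y_0$. The functions $k_{\varepsilon/2}(\cdot,x_0)$, formally $e^{-\varepsilon h/2}\delta_{x_0}$, are the right choice: $e^{-\varepsilon h/2}$ commutes with $e^{-iTh}$, so the matrix element is exactly $k_{\varepsilon+iT}(x_0,y_0)$. They are not compactly supported, but their Gaussian tails are far smaller than the inverse of their $L^2$ norms.

\begin{lemma}\label{lem:transfer}
Let $V$ and $h$ be as in Lemma~\ref{lem:kernel} and $T>0$. If $e^{-iTh}$ is (LB) at $(x_0,y_0)$ with constant $C$, then $\limsup_{\varepsilon\downarrow0}|k_{\varepsilon+iT}(x_0,y_0)|\le C$.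
\end{lemma}

\begin{proof}
Let $s>0$. The identity $\int k_s(x,u)k_s(u,y)\,du=k_{2s}(x,y)$ holds almost everywhere by the semigroup property. Both sides are continuous, the left by the Gaussian bound on $k_s$ and dominated convergence, so it holds everywhere. As $k_s$ is real and symmetric,
\[
\|k_s(\cdot,x)-k_s(\cdot,x')\|_2^2=k_{2s}(x,x)-2k_{2s}(x,x')+k_{2s}(x',x'),
\]
so $x\mapsto k_s(\cdot,x)$ is continuous into $L^2$. For $\varphi\in C_0^\infty$ we may therefore write $e^{-\varepsilon h/2}\varphi=\int\varphi(x)k_{\varepsilon/2}(\cdot,x)\,dx$ as an $L^2$-valued integral. Since $e^{-(\varepsilon+iT)h}=e^{-\varepsilon h/2}e^{-iTh}e^{-\varepsilon h/2}$,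
\[
\langle\varphi,e^{-(\varepsilon+iT)h}\psi\rangle=\iint\overline{\varphi(x)}\,\big\langle k_{\varepsilon/2}(\cdot,x),e^{-iTh}k_{\varepsilon/2}(\cdot,y)\big\rangle\,\psi(y)\,dx\,dy
\]
for $\varphi,\psi\in C_0^\infty$. The inner product is continuous in $(x,y)$ and so is $k_{\varepsilon+iT}$; two continuous kernels of one operator agree everywhere. Thus $k_{\varepsilon+iT}(x_0,y_0)=\langle f,e^{-iTh}g\rangle$ with $f=k_{\varepsilon/2}(\cdot,x_0)$ and $g=k_{\varepsilon/2}(\cdot,y_0)$.

By Lemma~\ref{lem:kernel}, $|f(x_0+u)|\le e^{\varepsilon M/2}(\pi\varepsilon)^{-1/2}e^{-u^2/\varepsilon}$. Hence $\|f\|_1\le e^{\varepsilon M/2}$ and $\|f\|_2^2\le e^{\varepsilon M}(2\pi\varepsilon)^{-1/2}$. Let $2r$ be the radius in Definition~\ref{def:LB} and $f_1=f\chi_{\{|x-x_0|<r\}}$. Then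
\[
\|f-f_1\|_2^2\le e^{\varepsilon M}\int_{|u|>r}\frac{e^{-2u^2/\varepsilon}}{\pi\varepsilon}\,du\le e^{\varepsilon M}e^{-r^2/\varepsilon}\int_{\mathbb R}\frac{e^{-u^2/\varepsilon}}{\pi\varepsilon}\,du=e^{\varepsilon M}e^{-r^2/\varepsilon}(\pi\varepsilon)^{-1/2}.
\]
The same three bounds hold for $g$ and $g_1=g\chi_{\{|x-y_0|<r\}}$, with $y_0$ in place of $x_0$. Mollify $f_1$ and $g_1$ at a scale below $r$: the results are smooth, supported in the intervals of radius $2r$, have no larger $L^1$ norms, and converge in $L^2$. So (LB) gives $|\langle f_1,e^{-iTh}g_1\rangle|\le C\|f\|_1\|g\|_1$. Writing $\langle f,Ug\rangle=\langle f_1,Ug_1\rangle+\langle f-f_1,Ug\rangle+\langle f_1,U(g-g_1)\rangle$ with $U=e^{-iTh}$ unitary, we get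
\[
|k_{\varepsilon+iT}(x_0,y_0)|\le Ce^{\varepsilon M}+\|f-f_1\|_2\|g\|_2+\|f\|_2\|g-g_1\|_2 .
\]
The last two terms are $O(\varepsilon^{-1/2}e^{-r^2/2\varepsilon})$, so the right side tends to $C$.
\end{proof}

\section{Resonance: proof of Theorem~\ref{thm:resonance}}\label{sec:resonance}

The nonresonant parts of the first-order term are handled by the following elementary fact. The weight is only monotone, possibly discontinuous, so we slice it horizontally instead of integrating by parts.

\begin{lemma}\label{lem:osc}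
Let $\Phi$ be a nonconstant real polynomial of degree at most $2$. Then $\Gamma(\Phi)=\sup_I|\int_Ie^{i\Phi}dz|$, over all bounded intervals $I$, is finite. If $W\ge0$ is integrable and monotone on a half-line $\Lambda$, then $|\int_\Lambda We^{i\Phi}dz|\le\Gamma(\Phi)\sup_\Lambda W$.
\end{lemma}

\begin{proof}
If $\Phi$ is linear with slope $\gamma$, then $\Gamma(\Phi)\le2/|\gamma|$. If $\Phi$ has leading coefficient $\beta\ne0$, complete the square; it suffices to bound $\int_0^Xe^{i\beta u^2}du$ for $X>0$. The part over $[0,\min(1,X)]$ is at most $1$. For $X>1$, writing $e^{i\beta u^2}du=(2i\beta u)^{-1}d(e^{i\beta u^2})$ and integrating by parts bounds the part over $[1,X]$ by $(2|\beta|)^{-1}(1+X^{-1}+\int_1^Xu^{-2}du)=1/|\beta|$.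

For $s>0$ the set $I_s=\{z\in\Lambda:W(z)>s\}$ is an interval, since $W$ is monotone; it is bounded, since $W$ is integrable; and it is empty for $s\ge\sup W$. By Fubini's theorem $\int_\Lambda We^{i\Phi}dz=\int_0^{\sup W}\int_{I_s}e^{i\Phi}dz\,ds$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:resonance}]
Relabel the pairs so that the given index is $j=1$, and write $T=T_1$, $a=a_1$, $x_0+y_0=2a$. Let $\tau=\varepsilon+iT$ with $0<\varepsilon\le T$, so $T\le|\tau|\le\sqrt2\,T$. By Lemma~\ref{lem:transfer} it suffices to show that $|k_\tau(x_0,y_0)|\to\infty$ as $\varepsilon\downarrow0$. Below, $O(1)$ denotes a quantity bounded uniformly in $\varepsilon\in(0,T]$. Write \eqref{eq:series} at $(x_0,y_0)$ as $k_\tau=D_0+D_1+\sum_{n\ge2}D_n$; then $|D_0|\le(2\pi T)^{-1/2}$.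

\medskip\noindent\emph{The divergent quantity.} Let $B_0=1+|x_0|+|y_0|$, so $|a|<B_0$. A point $z$ with $|z|\ge B_0$ lies on the same side of $x_0$, $y_0$ and $a$, so
\begin{equation}\label{eq:length}
L(z):=|x_0-z|+|z-y_0|=2|z-a|\ge2|z|-|x_0|-|y_0|\ge|z|\ge1 .
\end{equation}
Since $1/\tau=(\varepsilon-iT)/|\tau|^2$, for such $z$
\begin{equation}\label{eq:phase}
e^{-L(z)^2/2\tau}=e^{-\alpha(z-a)^2}e^{i\omega(z-a)^2},\qquad\alpha=\frac{2\varepsilon}{|\tau|^2},\quad\omega=\frac{2T}{|\tau|^2}.
\end{equation}
Thus complex time cuts off the integral \eqref{eq:born} at $|z|\sim\varepsilon^{-1/2}$. Put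
\[
W_\varepsilon(z)=w(|z|)\,\frac{e^{-\alpha(z-a)^2}}{2|z-a|},\qquad J(\varepsilon)=\int_{|z|\ge B_0}W_\varepsilon(z)\,dz<\infty .
\]
As $\varepsilon\downarrow0$ we have $\alpha\to0$, and $|z-a|\le2|z|$ for $|z|\ge B_0$. Fatou's lemma gives $\liminf J(\varepsilon)\ge\int_{|z|\ge B_0}w(|z|)\,dz/4|z|=\infty$ by \eqref{eq:w}. We compare every term with $J(\varepsilon)$.

\medskip\noindent\emph{First order: reduction to the model integral.} We have $D_1=-\int v(z)F_1(\tau;L(z))\,dz$. On $|z|\le B_0$, \eqref{eq:Fn} with $\rho=1$ gives $|F_1|\le(2\pi T)^{-1/2}e^{1/2T}\sqrt2\,T$, so this part is $O(1)$. On $|z|\ge B_0$ insert \eqref{eq:F1}. By \eqref{eq:length}, $|E|\le4\sqrt2\,T^2|z|^{-3}$, so the error term contributes at most $(2\pi T)^{-1/2}\,2w(0)\int_{|z|\ge1}4\sqrt2\,T^2|z|^{-3}dz=O(1)$. By \eqref{eq:phase},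
\[
D_1=-\Big(\frac\tau{2\pi}\Big)^{1/2}\int_{|z|\ge B_0}v(z)\,e^{-\alpha(z-a)^2}e^{i\omega(z-a)^2}\frac{dz}{2|z-a|}+O(1).
\]
The frequency $\omega$ is not exactly the frequency $2/T$ of the potential. The mismatch is of second order, $|\omega-\frac2T|=\frac{2\varepsilon^2}{T|\tau|^2}=\frac\varepsilon T\,\alpha$, and is harmless inside the Gaussian cutoff: since $|e^{i\omega u^2}-e^{2iu^2/T}|\le\frac\varepsilon T\alpha u^2$, replacing $\omega$ by $2/T$ changes the integral by at most
\[
2w(0)\,\frac\varepsilon T\int_{\mathbb R}\alpha|u|e^{-\alpha u^2}\frac{du}2=w(0)\,\frac\varepsilon T\le w(0).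
\]
Hence $D_1=-(\tau/2\pi)^{1/2}S(\varepsilon)+O(1)$, where $S$ is the integral with $\omega$ replaced by $2/T$. Let $\theta_j(z)=2(z-a_j)^2/T_j$ and, for a real function $\Phi$, $I(\Phi)=\int_{|z|\ge B_0}W_\varepsilon e^{i\Phi}dz$, so $|I(\Phi)|\le J(\varepsilon)$. Inserting \eqref{eq:v}, and exchanging sum and integral by dominated convergence,
\begin{equation}\label{eq:S}
S(\varepsilon)=\sum_jc_j\Big[I(\theta_1)+\tfrac12I(\theta_1+\theta_j)+\tfrac12I(\theta_1-\theta_j)\Big].
\end{equation}

\medskip\noindent\emph{First order: one resonant term.} For $j=1$ the last term is $\frac12I(0)=\frac12J(\varepsilon)$. In every other term the phase is a nonconstant real polynomial of degree at most $2$, independent of $\varepsilon$: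
\begin{itemize}
\item $\theta_1$ and $\theta_1+\theta_j$ have positive leading coefficient;
\item $\theta_1-\theta_j$ with $T_j\ne T$ has quadratic coefficient $2/T-2/T_j\ne0$;
\item $\theta_1-\theta_j$ with $j\ne1$ and $T_j=T$ is linear with slope $4(a_j-a)/T$, and $a_j\ne a$ because the pairs are distinct.
\end{itemize}
On $[B_0,\infty)$ the three factors $w(|z|)$, $e^{-\alpha(z-a)^2}$ and $1/2|z-a|$ are nonincreasing, because $z>a$; on $(-\infty,-B_0]$ they are nondecreasing, because $z<a$. So $W_\varepsilon$ is monotone on each half-line, and $W_\varepsilon\le w(0)$ by \eqref{eq:length}. Lemma~\ref{lem:osc} gives $|I(\Phi)|\le2w(0)\Gamma(\Phi)$, so $I(\Phi)/J(\varepsilon)\to0$ for each nonresonant phase. The constants $\Gamma(\Phi)$ need not be bounded in $j$, as the pairs may accumulate at $(a,T)$. But $|I(\Phi)|/J\le1$ and $\sum_jc_j=1$, so dominated convergence for series applies to \eqref{eq:S} divided by $J$. It gives $S(\varepsilon)=(\frac{c_1}2+o(1))J(\varepsilon)$ and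
\begin{equation}\label{eq:D1}
|D_1|\ge\Big(\frac{|\tau|}{2\pi}\Big)^{1/2}\Big(\frac{c_1}2-o(1)\Big)J(\varepsilon)-O(1).
\end{equation}

\medskip\noindent\emph{Higher orders.} Let $m(r)=\int_{|z|\le r}v$. Since $0\le v\le2w(|\cdot|)\to0$ at infinity, the averages $m(r)/r$ tend to $0$, and so does $\mu_B=\sup_{r\ge B}m(r)/r$ as $B\to\infty$. Fix $B\ge B_0$ and split the $z$-integral in $D_n$ according to whether the path stays in $[-B,B]$. Paths that stay will contribute a large constant; paths that leave will contribute a small multiple of $J$.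

(a) \emph{All $|z_i|\le B$.} Take $\rho=1+2\sqrt2\,Tm(B)$ in \eqref{eq:Fn} and drop $L$ from the denominator. This part of $|D_n|$ is at most $(2\pi T)^{-1/2}e^{\rho^2/2T}(|\tau|m(B)/\rho)^n$, and $|\tau|m(B)/\rho\le\frac12$. The sum over $n\ge2$ is at most a constant $C_B$ independent of $\varepsilon$.

(b) \emph{$\max_i|z_i|>B$.} Let $z_i$ be a point of maximal modulus. By \eqref{eq:triangle} the path length is at least $L(z_i)$, and the right side of \eqref{eq:Fn} with $\rho=0$ is decreasing in $L$. So $|F_n|\le\Psi(z_i)$ with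
\[
\Psi(u)=\chi_{\{|u|>B\}}\,(2\pi|\tau|)^{-1/2}e^{-\alpha(u-a)^2}\Big(\frac{\sqrt2\,|\tau|}{L(u)}\Big)^n .
\]
Apply Lemma~\ref{lem:farthest}. One factor $\sqrt2|\tau|/L(u)$ combines with $v(u)\le2w(|u|)$, the Gaussian and the prefactor to at most $2(|\tau|/\pi)^{1/2}W_\varepsilon(u)$. Each of the other $n-1$ factors combines with one factor $m(|u|)$ to at most $2T\,m(|u|)/|u|\le2T\mu_B$, by \eqref{eq:length} and $\sqrt2|\tau|\le2T$. With $\lambda_B=2T\mu_B$, this part of $|D_n|$ is at most $2(|\tau|/\pi)^{1/2}\,n\lambda_B^{n-1}J(\varepsilon)$. If $\lambda_B\le\frac14$, then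
\[
\sum_{n\ge2}n\lambda_B^{n-1}=\frac1{(1-\lambda_B)^2}-1\le\frac{2\lambda_B}{(3/4)^2}\le4\lambda_B .
\]
Altogether $\sum_{n\ge2}|D_n|\le C_B+8\sqrt2\,\lambda_B\,(|\tau|/2\pi)^{1/2}J(\varepsilon)$.

\medskip\noindent\emph{Conclusion.} Fix $B$ so large that $8\sqrt2\,\lambda_B\le c_1/4$; then also $\lambda_B\le\frac14$. With \eqref{eq:D1},
\[
|k_{\varepsilon+iT}(x_0,y_0)|\ge\Big(\frac{|\tau|}{2\pi}\Big)^{1/2}\Big(\frac{c_1}4-o(1)\Big)J(\varepsilon)-O(1)-C_B .
\]
Since $|\tau|\ge T$ and $J(\varepsilon)\to\infty$, the right side tends to infinity as $\varepsilon\downarrow0$.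
\end{proof}

\begin{remark}\label{rem:hyp}
The divergence in \eqref{eq:w} gives $J\to\infty$; without it the conclusion is false by Theorem~\ref{thm:positive}. Monotonicity of $w$ controls the nonresonant terms; an oscillating $w$ could cancel the resonance, as the factor $1+\cos$ was able to create it. The decay of $w$ enters only through $\mu_B\to0$. Finally, for a single pair $(a_1,T_1)$ and $x_0+y_0=2a\ne2a_1$, the phase $2(z-a)^2/T_1-\theta_1(z)$ is linear and nonconstant, so $D_1=O(1)$ and the argument detects nothing off the line $x_0+y_0=2a_1$. This is why Theorem~\ref{thm:rational} needs a dense family of centers $a_j$.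
\end{remark}

\section{Counterexamples in every dimension}\label{sec:dimensions}

In $\mathbb R^\nu$ we let the potential depend on $x_1$ alone. Such a potential does not decay in the other directions, but the Conjecture does not ask for decay.

\begin{lemma}\label{lem:hyp}
Every bounded continuous $V\ge0$ on $\mathbb R^\nu$ satisfies the hypotheses of the Conjecture with $V_+=V$, $V_-=0$.
\end{lemma}

\begin{proof}
For bounded $W$, $\int_{|x-y|\le\alpha}g_\nu(x-y)|W(y)|\,dy\le\|W\|_\infty\int_{|y|\le\alpha}g_\nu(y)\,dy$ for $\alpha\le1$, and $g_\nu$ is integrable on the unit ball. So bounded functions lie in $K_\nu$, whence $V\in K_\nu^{\rm loc}$, and $\|W\|_{K_\nu}\le c_\nu\|W\|_\infty$. The function $(1+|x|^2)^{-1}V$ is continuous and vanishes at infinity, so it is a uniform limit, hence a $K_\nu$-norm limit, of functions in $C_0^\infty$.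
\end{proof}

\begin{lemma}\label{lem:tensor}
Let $\nu\ge2$, $x=(x_1,x')$, let $v$ be real, bounded and measurable on $\mathbb R$, and let $V(x)=v(x_1)$, $H=-\frac12\Delta+V$, $h=h_0+v$, $T>0$. If $e^{-iTH}$ is (LB) at $((x_0,x_0'),(y_0,y_0'))$, then $e^{-iTh}$ is (LB) at $(x_0,y_0)$.
\end{lemma}

\begin{proof}
Let $\Delta'$ be the Laplacian in $x'$. On $L^2(\mathbb R)\otimes L^2(\mathbb R^{\nu-1})$ we have $V=v\otimes I$, and $e^{is\Delta/2}=e^{-ish_0}\otimes e^{is\Delta'/2}$ because the Fourier multiplier $e^{-is|\xi|^2/2}$ factors. Insert this in \eqref{eq:dyson} with $\tau=iT$. As $\sigma_0+\dots+\sigma_n=1$, the second factors multiply to $e^{iT\Delta'/2}$ in every term, and the first factors give the series \eqref{eq:dyson} for $h$. Hence $e^{-iTH}=e^{-iTh}\otimes e^{iT\Delta'/2}$.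

Let $2r$ and $C$ be the radius and constant of (LB) for $e^{-iTH}$. The kernel of $e^{iT\Delta'/2}$ is \eqref{eq:free} in dimension $\nu-1$; it is continuous and nowhere zero, so near $(x_0',y_0')$ its values lie in an open half-plane whose boundary passes through $0$. Choose nonzero $\varphi',\psi'\ge0$ in $C_0^\infty$ supported in that neighborhood and within distance $r$ of $x_0'$ and $y_0'$. Then $c=\langle\varphi',e^{iT\Delta'/2}\psi'\rangle\ne0$. For $\varphi_1\in C_0^\infty(B(x_0,r))$ and $\psi_1\in C_0^\infty(B(y_0,r))$, the products $\varphi_1\otimes\varphi'$ and $\psi_1\otimes\psi'$ are supported in the balls of radius $\sqrt2\,r<2r$, so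
\[
|c|\,|\langle\varphi_1,e^{-iTh}\psi_1\rangle|=|\langle\varphi_1\otimes\varphi',e^{-iTH}(\psi_1\otimes\psi')\rangle|\le C\|\varphi'\|_1\|\psi'\|_1\,\|\varphi_1\|_1\|\psi_1\|_1 .\qedhere
\]
\end{proof}

In both proofs below $w(r)=1/\ln(2+r^2)$. It is positive, decreasing, tends to $0$, and $w(0)=1/\ln2$. For $r\ge2$ we have $2+r^2\le r^3$, so $w(r)/r\ge1/(3r\ln r)$, whose integral diverges. Thus \eqref{eq:w} holds.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take the single pair $(a_1,T_1)=(0,T)$ with $c_1=1$ in \eqref{eq:v}; then $V(x)=v(x_1)$. It is smooth with $0\le V\le2/\ln2$, and Lemma~\ref{lem:hyp} gives the hypotheses of the Conjecture. By Theorem~\ref{thm:resonance}, $e^{-iTh}$ is not (LB) at $(0,0)$, and by Lemma~\ref{lem:tensor} neither is $e^{-iTH}$ when $\nu\ge2$. So $e^{-iTH}$ has no kernel that is essentially bounded near $(0,0)$, and in particular no continuous one.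
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rational}]
Let $(a_j,T_j)_{j\ge1}$ enumerate $\mathbb Q\times(\mathbb Q\cap(0,\infty))$ without repetition, let $c_j=2^{-j}$, and put $V(x)=v(x_1)$. The series in \eqref{eq:v} converges uniformly, so $V$ is continuous; $0\le V\le2w(|x_1|)$ gives boundedness and decay in $x_1$; and Lemma~\ref{lem:hyp} applies. Let $t$ be a positive rational and $O$ a nonempty open subset of $\mathbb R^\nu\times\mathbb R^\nu$. Moving $x_1$ slightly, we find $(x,y)\in O$ with $a=(x_1+y_1)/2\in\mathbb Q$, and $(a,t)=(a_j,T_j)$ for some $j$. By Theorem~\ref{thm:resonance} and, for $\nu\ge2$, Lemma~\ref{lem:tensor}, $e^{-itH}$ is not (LB) at $(x,y)$. A kernel essentially bounded on $O$ would make it (LB) there.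
\end{proof}

\section{Continuity of the kernel under the integral condition}\label{sec:positive}

Let $V$ be as in Theorem~\ref{thm:positive}. The plan is to define the kernel by the series \eqref{eq:series}, which makes sense up to the imaginary axis by Lemma~\ref{lem:bounds}, and then to identify it. Since $V$ may be unbounded, the Dyson expansion is not available for $H$ itself. We apply it to bounded truncations and pass to the limit on both sides.

\begin{lemma}\label{lem:conv}
Let $V\in L^1_{\rm loc}(\mathbb R)$ satisfy \eqref{eq:moment}, and let $\mathcal K\subset\Sigma\times\mathbb R^2$ be compact. There are integrable functions $\Theta_n\ge0$ on $\mathbb R^n$ with $\sum_n\int\Theta_n<\infty$ and $\prod_i|V(z_i)|\,|F_n(\tau;\ell_{x,y}(z))|\le\Theta_n(z)$ for all $(\tau,x,y)\in\mathcal K$. Consequently \eqref{eq:series} defines a continuous function $k_\tau(x,y)$ on $\Sigma\times\mathbb R^2$.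
\end{lemma}

\begin{proof}
Let $|x|,|y|\le X$ and $t_0\le|\tau|\le t_1$ on $\mathcal K$, with $t_0>0$. Let $A\ge\max(1,4X)$ and $|z|_\infty=\max_i|z_i|$. By \eqref{eq:triangle}, $\ell_{x,y}(z)\ge2|z|_\infty-2X$, so $A+\ell_{x,y}(z)\ge\frac A2+2|z|_\infty\ge\frac12(A+|z|_\infty)$. Then \eqref{eq:Fn} with $\rho=A/\sqrt2$ gives the majorant
\[
\Theta_n(z)=C_A\prod_{i=1}^n|V(z_i)|\,\Big(\frac{2\sqrt2\,t_1}{A+|z|_\infty}\Big)^n,\qquad C_A=(2\pi t_0)^{-1/2}e^{A^2/4t_0}.
\]
With $m(r)=\int_{|z|\le r}|V|$ and $\mu_A'=\sup_{r\ge0}m(r)/(A+r)$, Lemma~\ref{lem:farthest} gives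
\[
\int\Theta_n\le C_A\,n\,(2\sqrt2\,t_1)^n\int\frac{|V(u)|\,m(|u|)^{n-1}}{(A+|u|)^n}\,du\le C_A\,n\,(2\sqrt2\,t_1)^n(\mu_A')^{n-1}\int\frac{|V(u)|}{1+|u|}\,du .
\]
Condition \eqref{eq:moment} makes the last integral finite, and it also makes $\mu'_A$ small. For any $r_0>0$ and all $r\ge0$, $m(r)\le m(r_0)+(1+r)\int_{|u|>r_0}\frac{|V|}{1+|u|}du$, so $\mu_A'\le m(r_0)/A+\int_{|u|>r_0}\frac{|V|}{1+|u|}du$. Choosing first $r_0$ and then $A$ large, we obtain $2\sqrt2\,t_1\mu_A'\le\frac12$, and the series $\sum_n\int\Theta_n$ converges. For fixed $z$, $F_n(\tau;\ell_{x,y}(z))$ is continuous on $\mathcal K$ by Lemma~\ref{lem:bounds}. So each term of \eqref{eq:series} is continuous on $\mathcal K$ by dominated convergence, and the series converges uniformly there.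
\end{proof}

Here one large value of $\rho$ serves for all paths. In Section~\ref{sec:resonance} this was not possible, since the factor $e^{\rho^2/2|\tau|}$ would have multiplied the divergent quantity $J$.

For $N\ge1$ let $V_N=V\chi_{\{|x|\le N,\ |V(x)|\le N\}}$ and $H_N=h_0+V_N$. Recall that self-adjoint operators $H_N$ converge to $H$ in the \emph{strong resolvent sense} if $(H_N-\zeta)^{-1}\to(H-\zeta)^{-1}$ strongly for all nonreal $\zeta$, and that this implies $e^{-itH_N}\to e^{-itH}$ strongly for every real $t$ \cite[Thm.~VIII.20--21]{RS}. The truncations need not be monotone in $N$, as $V$ may change sign, so we argue by compactness.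

\begin{lemma}\label{lem:strong}
Let $V\in L^1_{\rm loc}(\mathbb R)$ be real with $V_-\in K_1$. Then $H_N\to H$ in the strong resolvent sense.
\end{lemma}

\begin{proof}
\emph{Form bounds.} Let $I$ be an interval of length $2$ and $u\in H^1(I)$. At some point of $\overline I$, $|u|^2$ is at most its mean, so for $\delta>0$
\[
\sup_I|u|^2\le\tfrac12\int_I|u|^2+2\int_I|u||u'|\le\delta\int_I|u'|^2+\big(\tfrac12+\delta^{-1}\big)\int_I|u|^2 .
\]
Cover $\mathbb R$ by such intervals with disjoint interiors; on each, $\int_IV_-\le\|V_-\|_{K_1}$. For small $\delta$ this yields $\int V_-|u|^2\le\frac14\|u'\|_2^2+C\|u\|_2^2$ on $H^1(\mathbb R)$. This is the only use of $V_-\in K_1$. Let $q(u,u')$ be written $q(\varphi,u)=\frac12\langle\varphi',u'\rangle+\int V\overline\varphi u$ on $Q=\{u\in H^1:\int V_+|u|^2<\infty\}$, with $q(u)=q(u,u)$, and let $q_N$ be the same form with $V_N$, on $H^1$. As $(V_N)_-\le V_-$,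
\begin{equation}\label{eq:form}
q_N(u)\ge\tfrac14\|u'\|_2^2+\int(V_N)_+|u|^2-C\|u\|_2^2 ,
\end{equation}
with $C$ independent of $N$. The same bound holds for $q$ with $V_+$, so the form norm of $q$ is equivalent to $(\|u\|_{H^1}^2+\int V_+|u|^2)^{1/2}$.

\emph{$C_0^\infty$ is dense in $Q$ in this norm.} Let $u\in Q$ and $\chi_R(x)=\chi(x/R)$ with $\chi\in C_0^\infty$, $0\le\chi\le1$, $\chi=1$ near $0$. Then $\chi_Ru\to u$ in $H^1$, and $\int V_+|u-\chi_Ru|^2\to0$ by dominated convergence. For compactly supported $u\in H^1$, the mollifications $u_\eta$ converge in $H^1$, hence uniformly, and have supports in a fixed compact set on which $V_+$ is integrable; so $\int V_+|u-u_\eta|^2\to0$.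

\emph{Weak convergence.} Let $\zeta\notin\mathbb R$, $f\in L^2$, $u_N=(H_N-\zeta)^{-1}f$. Then $\|u_N\|_2\le\|f\|_2/|\operatorname{Im}\zeta|$ and
\begin{equation}\label{eq:weak}
q_N(\varphi,u_N)-\zeta\langle\varphi,u_N\rangle=\langle\varphi,f\rangle\qquad(\varphi\in H^1).
\end{equation}
Take $\varphi=u_N$. The real part shows that $q_N(u_N)$ is bounded, so by \eqref{eq:form} $\|u_N\|_{H^1}$ and $\int(V_N)_+|u_N|^2$ are bounded. A bounded sequence in $H^1(\mathbb R)$ is uniformly bounded and uniformly H\"older continuous of order $\frac12$. So every subsequence has a further subsequence converging weakly in $H^1$ and, by the Arzel\`a--Ascoli theorem, locally uniformly to some $u$. Since $(V_N)_+|u_N|^2\to V_+|u|^2$ almost everywhere along it, Fatou's lemma gives $u\in Q$. For $\varphi\in C_0^\infty$, $|V_N\overline\varphi u_N|\le|V||\varphi|\sup_N\|u_N\|_\infty\in L^1$, so $\int V_N\overline\varphi u_N\to\int V\overline\varphi u$, and \eqref{eq:weak} passes to the limit: $q(\varphi,u)-\zeta\langle\varphi,u\rangle=\langle\varphi,f\rangle$.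 By density this holds for all $\varphi\in Q$, which by the definition of the form sum means $u\in D(H)$ and $(H-\zeta)u=f$. The limit $u=(H-\zeta)^{-1}f$ does not depend on the subsequence, so $u_N\to u$ weakly in $L^2$.

\emph{Strong convergence.} The imaginary part of \eqref{eq:weak} with $\varphi=u_N$ reads $-\operatorname{Im}\zeta\,\|u_N\|_2^2=\operatorname{Im}\langle u_N,f\rangle$, and the limit equation with $\varphi=u$ gives the same identity for $u$. Weak convergence thus gives $\|u_N\|_2\to\|u\|_2$, and hence $u_N\to u$ in norm.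
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $k_\tau$ and $k^N_\tau$ be the functions \eqref{eq:series} for $V$ and $V_N$. By Lemma~\ref{lem:conv} they are continuous on $\Sigma\times\mathbb R^2$; in particular $k_{it}(x,y)$ is jointly continuous on $(0,\infty)\times\mathbb R^2$. Fix $t>0$ and $\varphi,\psi\in C_0^\infty$. By Lemma~\ref{lem:kernel},
\[
\langle\varphi,e^{-\tau H_N}\psi\rangle=\iint\overline{\varphi(x)}\,k^N_\tau(x,y)\,\psi(y)\,dx\,dy,\qquad\tau=\varepsilon+it,\ \varepsilon>0 .
\]
Let $\varepsilon\downarrow0$. The left side converges to $\langle\varphi,e^{-itH_N}\psi\rangle$ by the spectral theorem, as $H_N$ is bounded below. The right side converges because $k^N_\tau$ is uniformly continuous on compact sets. So the identity holds for $\tau=it$. Now let $N\to\infty$. Since $|V_N|\le|V|$, the majorants $\Theta_n$ built from $V$ serve for all $V_N$, and $V_N\to V$ almost everywhere. Dominated convergence, in $z$ and in $n$, gives $k^N_{it}\to k_{it}$ pointwise and boundedly on the compact set $\operatorname{supp}\varphi\times\operatorname{supp}\psi$.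 The left side converges to $\langle\varphi,e^{-itH}\psi\rangle$ by Lemma~\ref{lem:strong}. Hence $k_{it}$ is a weak integral kernel of $e^{-itH}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dichotomy}]
Suppose $\int_1^\infty w\,dr/r<\infty$ and $|V(x)|\le w(|x|)$. Then $V$ is bounded by $w(0)$, so $V\in L^1_{\rm loc}$ and $V_-\in K_1$, and $\int|V|/(1+|x|)\,dx\le2w(0)+2\int_1^\infty w\,dr/r<\infty$. Theorem~\ref{thm:positive} applies.

Suppose the integral diverges, and let $T>0$. We find a nonincreasing $\tilde w>0$ satisfying \eqref{eq:w} with $2\tilde w\le w$. If $w\to0$, take $\tilde w=\frac12w$. Otherwise $w\ge\delta$ for some $\delta>0$, by monotonicity; take $\tilde w(r)=\frac12\min\{w(r),1/\ln(2+r^2)\}$. It is nonincreasing and equals $1/(2\ln(2+r^2))$ for large $r$, so \eqref{eq:w} holds as in Section~\ref{sec:dimensions}. The potential \eqref{eq:v} built from $\tilde w$ and the single pair $(0,T)$ satisfies $0\le V(x)\le w(|x|)$, and by Theorem~\ref{thm:resonance} $e^{-iTH}$ is not (LB) at $(0,0)$, so it has no continuous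 kernel.
\end{proof}

\begin{thebibliography}{9}

\bibitem{RS}
Reed and Simon, Volume~I.

\bibitem{SS}
\emph{Schr\"odinger Semigroups},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1982-07-03/\allowbreak S0273-0979-1982-15041-8/\allowbreak S0273-0979-1982-15041-8.pdf}

\end{thebibliography}
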